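# Continuity of minimal $t$-graphs in the Heisenberg groups $\mathbb H^n$, $n\ge2$

## The truncated weight $f=\min(W^{-c}/L,\,1)$

Fix $n\ge 2$, write points of $\mathbb R^{2n}$ as $z=(x,y)$ with $x,y\in\mathbb R^n$, and let $X^*(z)=2(-y,x)$. For a smooth function $u$ on an open subset of $\mathbb R^{2n}$ and a number $\varepsilon>0$ put
$$p=Du+X^*,\qquad W=\sqrt{\varepsilon^2+|p|^2},\qquad N=\frac pW,\qquad P=I-N\otimes N,\qquad c=\frac{n-1}{n+1},$$
and, for $L>0$,
$$f=\min\Big(\frac{W^{-c}}{L},\,1\Big).$$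
So $f=1$ where $W\le L^{-1/c}$, and $f$ decays like $W^{-c}$ where $W$ is large. We shall see that $|p|$ is the area density of the graph of $u$ in the Heisenberg group. Thus $W$ is large where the graph is nearly vertical, and $1-f$ marks the nearly vertical part.

The function $f$ serves to show that area-minimizing graphs over open sets of $\mathbb R^{2n}$ have no jumps, and in fact are continuous. It has three properties, which will be proved for suitable smooth approximations of a minimizer. Put $m=2n-1$ and let $B_r$ be the ball of radius $r$ about $0$.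

1. $f$ is almost a supersolution of the operator $g\mapsto\operatorname{div}(WP\nabla g)$. Consequently the weighted density ratio $r^{-m}\int_{B_r}fW$, localized in the values of $u$, is at least its value at a larger scale $R$, up to an error that is small with $R$ and does not depend on $r$ or $L$.
2. $fW\le W^{1-c}/L$ is sublinear in $W$. So if $\int_{B_r}W\le\Theta r^m$, then $r^{-m}\int_{B_r}fW\le C r^c/L\to0$ as $r\to0$.
3. For suitable small $L$, the discarded mass $\int(1-f)W$ is as small as we like.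

A discontinuity at $0$ puts a definite amount of area, at least a constant times $R^m$, in every small ball $B_R$. By 3 the weight $f$ sees this area, by 1 it survives at all smaller scales, and by 2 it vanishes at scale zero. This is a contradiction. For $n=1$ we have $c=0$, and $f$ carries no information; we shall see that the statement is then false.

## Area of $t$-graphs and the continuity theorem

**The group and its fields.** The Heisenberg group $\mathbb H^n$ is identified with $\mathbb R^{2n+1}$, with points $(x,y,t)$, $t\in\mathbb R$. Its horizontal left-invariant fields are $X_j=\partial_{x_j}+2y_j\partial_t$ and $Y_j=\partial_{y_j}-2x_j\partial_t$, $j=1,\dots,n$. Let indices $a,b,i,j$ run over the $2n$ coordinates of $z$ and write $T=\partial_t$. The same fields are then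
$$X_a=\partial_a-X^*_a\,T .$$
The map $X^*$ is linear, with $|X^*(z)|=2|z|$, $X^*(z)\cdot z=0$ and $\partial_iX_j^*=\frac12\Omega_{ij}$. Here $\Omega$ is the constant skew matrix with $\Omega_{x_ky_k}=4=-\Omega_{y_kx_k}$ and all other entries $0$; it satisfies $\Omega^2=-16I$. Hence $[X_a,X_b]=-(\partial_aX^*_b-\partial_bX^*_a)T=-\Omega_{ab}T$. For instance $[X_1,Y_1]=-4T$, while $X_1$ commutes with $X_2$ and $Y_2$.

**Definition (area of a $t$-graph).** Let $U\subset\mathbb R^{2n}$ be open and $u\in BV_{loc}(U)$, so that the distributional gradient $Du$ is a vector-valued Radon measure. For open $V\Subset U$, $\int_V|Du+X^*|$ denotes the total variation on $V$ of the measure $Du+X^*\mathcal L^{2n}$. It is the sub-Riemannian area ($\mathbb H$-perimeter) of the $t$-graph $\{(z,u(z))\}$ over $V$.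

Equivalently, $\int_V|Du+X^*|=\sup\int_V(-u\operatorname{div}\Phi+X^*\cdot\Phi)\,dz$ over $\Phi\in C_c^1(V;\mathbb R^{2n})$ with $|\Phi|\le1$. As an example, for $u=\mathbf 1_{\{x_1>0\}}$ the singular part $Du=e_1\mathcal H^{2n-1}\llcorner\{x_1=0\}$ and the absolutely continuous part $X^*$ add up, and $\int_V|Du+X^*|=\int_V|X^*|\,dz+\mathcal H^{2n-1}(V\cap\{x_1=0\})$.

**Definition (local $t$-minimizer).** $u\in BV_{loc}(U)$ is a local $t$-minimizer (its $t$-graph is minimal) if for every open $V\Subset U$ and every $v\in BV_{loc}(U)$ with $\operatorname{spt}(u-v)\Subset V$ we have $\int_V|Du+X^*|\le\int_V|Dv+X^*|$.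

**Example ($u=0$).** Let $N_*=X^*/|X^*|$ for $z\neq0$. Since $\operatorname{div}X^*=0$ and $X^*\cdot\nabla|z|^{-1}=0$, the field $N_*$ is divergence free off $0$. As $N_*\cdot z=0$, for a test function $\phi$ we get $\int_{|z|>s}N_*\cdot\nabla\phi=0$ with no boundary term, and $s\to0$ gives $\operatorname{div}N_*=0$ in $\mathbb R^{2n}$. The mollified fields $N_s=N_**\eta_s$ are smooth, divergence free, and $|N_s|\le1$. If $\operatorname{spt}v\Subset V$, then
$$\int_V|Dv+X^*|\ge\int_VN_s\cdot d(Dv+X^*)=-\int_Vv\operatorname{div}N_s+\int_VN_s\cdot X^*=\int_VN_s\cdot X^*\ \longrightarrow\ \int_V|X^*|\quad(s\to0).$$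
So $u=0$ is a local $t$-minimizer on $\mathbb R^{2n}$, for every $n$. Its area density $2|z|$ vanishes at $0$.

**Two given facts.** The question comes from the paper "Graphics of bounded variation, existence and local boundedness of non-parametric minimal surfaces in Heisenberg groups". It is posed together with two known results: (i) every local $t$-minimizer $u\in BV_{loc}(U)$ lies in $L^\infty_{loc}(U)$; (ii) for $n=1$ there is a local $t$-minimizer in $L^\infty_{loc}(U)\setminus C^0(U)$, where $u\notin C^0(U)$ means that $u$ agrees a.e. with no continuous function. The question is whether (ii) also happens for some $n\ge2$. We use (i) as given. Fact (ii) can be seen by hand.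

**Example ($n=1$, a jump).** On $U=\{y<0\}\subset\mathbb R^2$ let $u=-2xy+\mathbf 1_{\{x>0\}}$. Then
$$Du+X^*=(-2y,-2x)+e_1\mathcal H^1\llcorner\{x=0\}+(-2y,2x)=e_1\mu,\qquad\mu=-4y\,\mathcal L^2+\mathcal H^1\llcorner\{x=0\}\ge0 .$$
If $\operatorname{spt}(u-v)\Subset V$, then $\int_Ve_1\cdot dD(v-u)=0$, so
$$\int_V|Dv+X^*|\ge\int_Ve_1\cdot d(Dv+X^*)=\int_Ve_1\cdot d(Du+X^*)=\int_V|Du+X^*| .$$

**Copying the example to $n\ge2$.** The example works because $Du+X^*$ points everywhere in one constant direction $e_1$. Suppose $Du+X^*=e_1\mu$ on an open set of $\mathbb R^{2n}$, $n\ge2$, where $e_1$ is the $x_1$-direction, and write $p=Du+X^*$. Then in the sense of distributions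
$$\partial_{x_2}p_{y_2}-\partial_{y_2}p_{x_2}=\partial_{x_2}X^*_{y_2}-\partial_{y_2}X^*_{x_2}=4,$$
while both components on the left vanish. So no such $u$ exists: the second pair of variables obstructs it. This rules out one construction only, but the obstruction, made quantitative, is property 3 above.

**Theorem 1.** Let $n\ge2$, let $U\subset\mathbb R^{2n}$ be open and let $u\in BV_{loc}(U)$ be a local $t$-minimizer. Then:

* **(a)** $u$ agrees a.e. with a continuous function on $U$.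
* **(b)** $u\in W^{1,1}_{loc}(U)$, and $|Du+X^*|^{-\gamma}\in L^1_{loc}(U)$ for every $0<\gamma<\frac{2n}{n+1}$. In particular $Du+X^*\ne0$ a.e.
* **(c)** For every $M$ there is a modulus of continuity $\omega_{n,M}$ such that every local $t$-minimizer $u$ on $B_1$ with $|u|\le M$ satisfies (continuous representative) $|u(x)-u(y)|\le\omega_{n,M}(|x-y|)$ for $x,y\in B_{1/2}$.

Part (a) answers the question: for $n\ge2$ there are no open $U\subset\mathbb R^{2n}$ and local $t$-minimizer $u\in L^\infty_{loc}(U)\setminus C^0(U)$. By the jump example, (a) fails for $n=1$.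

From now on $n\ge2$, $N_0=2n$ and $m=2n-1\ge3$. The letter $C$ denotes constants independent of the approximation index and of the parameters $K,L,r,R$ below; $C_\chi$ may also depend on a function $\chi$.

## Translations, reflection, cutting along spheres

**Left translation.** If $u$ is a local $t$-minimizer, so is $\tilde u(h)=u(z_0+h)+X^*(z_0)\cdot h$ (on the translated set), because linearity of $X^*$ gives $D\tilde u+X^*(h)=(Du+X^*)(z_0+h)$. So it suffices to study the point $0$.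

**Reflection.** If $u$ is a local $t$-minimizer, so is $\hat u(x,y)=-u(x,-y)$. With $p=Du+X^*=(p_x,p_y)$ we have $(D\hat u+X^*)(x,y)=(-u_x(x,-y)-2y,\ u_y(x,-y)+2x)=(-p_x,p_y)(x,-y)$, which has the same length.

**Cutting.** Let $w\in BV_{loc}(U)$ and $\overline{B_r(z_0)}\subset U$, and fix a representative of $w$. For a.e. $\rho<r$ we have $|Dw|(\partial B_\rho(z_0))=0$ and
$$D(w\mathbf 1_{B_\rho})=Dw\llcorner B_\rho-w\,\mathsf n\,\mathcal H^m\llcorner\partial B_\rho,\qquad\mathsf n\text{ the outer normal}.\tag{1}$$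
To see this, let $\eta_s$ be radial about $z_0$, equal to $1$ on $B_{\rho-s}$, to $0$ off $B_\rho$, and linear in the radius between. Then $D(w\eta_s)=\eta_sDw-\frac1sw\,\mathsf n\,\mathbf 1_{B_\rho\setminus B_{\rho-s}}$. As $s\to0$, $\eta_s\to\mathbf 1_{B_\rho}$ pointwise, so the first term tends to $Dw\llcorner B_\rho$. The second tends to $-w\,\mathsf n\,\mathcal H^m\llcorner\partial B_\rho$ if $\rho$ is a Lebesgue point of the map $\sigma\mapsto w(z_0+\sigma\,\cdot)\in L^1(S^m)$, and a.e. $\rho$ is one. Finally $|Dw|$ charges at most countably many of the spheres.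

**Textbook facts on $BV$.** We use the following.

* Lower semicontinuity: if $v_j\to v$ in $L^1_{loc}(V)$, then $|Dv+X^*|(V)\le\liminf|Dv_j+X^*|(V)$. This is immediate from the supremum formula.
* Compactness: sequences bounded in $BV$ of a ball are precompact in $L^1$.
* Coarea: $|Dv|(E)=\int_{\mathbb R}P(\{v>s\};E)\,ds$ for Borel $E$, where $P(\{v>s\};\cdot)=|D\mathbf 1_{\{v>s\}}|$ is the perimeter.
* Locality: if $Dv=\nabla v\,\mathcal L^{N_0}+D^sv$ is the Lebesgue decomposition, then $\nabla v=0$ a.e. on each level set $\{v=k\}$.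
* Sobolev: $\|v\|_{L^{N_0/(N_0-1)}}\le C|Dv|(\mathbb R^{N_0})$ for compactly supported $v\in BV$.
* Relative isoperimetry: $P(E;B_R)\ge C^{-1}\min(|E\cap B_R|,|B_R\setminus E|)^{(N_0-1)/N_0}$.

## A sup estimate, and the area forced by a discontinuity

This section turns a discontinuity at $0$ into a lower bound $c_0R^m$ for the perimeter of many superlevel sets in $B_R$. The tool is a De Giorgi iteration.

**Lemma 2.** There is $c_*=c_*(n)>0$ such that: if $u$ is a local $t$-minimizer on a neighborhood of $\overline{B_r(z_0)}$, $A=\sup_{B_r(z_0)}|X^*|$, $d>0$, $d\ge Ar$ and $\int_{B_r(z_0)}(u-k)_+\le c_*\,d\,r^{N_0}$, then $u\le k+d$ a.e. in $B_{r/2}(z_0)$. If instead $\int_{B_r(z_0)}(k-u)_+\le c_*\,d\,r^{N_0}$, then $u\ge k-d$ a.e. in $B_{r/2}(z_0)$.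

The second claim is the first applied to $\hat u$, to $-k$ and to the reflected center, where $A$ is the same. For the first, all balls are centered at $z_0$.

**Step 1 (energy inequality).** We bound the variation of $(u-k)_+$ by lower-order terms. Let $w_1=\min(u,k)$, $w_2=(u-k)_+$ and $A_k=\{u>k\}$. The superlevel sets of $w_1$ and $w_2$ are those of $u$ below, respectively above, level $k$. So the coarea formula gives $|Du|=|Dw_1|+|Dw_2|$, and by uniqueness of the Lebesgue decomposition $|D^su|=|D^sw_1|+|D^sw_2|$. By locality $\nabla w_2=0$ a.e. off $A_k$ and $\nabla w_1=0$ a.e. on $A_k$.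

For a.e. $\rho<r$ let $v=u-w_2\mathbf 1_{B_\rho}$. It equals $w_1$ in $B_\rho$ and $u$ outside, and by (1) its gradient on $\partial B_\rho$ is $w_2\mathsf n\mathcal H^m$. Apply minimality on a slightly larger ball and subtract the common part off $\overline{B_\rho}$:
$$|Du+X^*|(B_\rho)\le|Dw_1+X^*|(B_\rho)+\int_{\partial B_\rho}w_2 .$$
The left side is $\int_{B_\rho\setminus A_k}|\nabla w_1+X^*|+\int_{B_\rho\cap A_k}|\nabla w_2+X^*|+|D^sw_1|(B_\rho)+|D^sw_2|(B_\rho)$. The measure term on the right is $\int_{B_\rho\setminus A_k}|\nabla w_1+X^*|+\int_{B_\rho\cap A_k}|X^*|+|D^sw_1|(B_\rho)$. Cancelling the common terms,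
$$\int_{A_k\cap B_\rho}|\nabla w_2+X^*|+|D^sw_2|(B_\rho)\le\int_{A_k\cap B_\rho}|X^*|+\int_{\partial B_\rho}w_2,$$
and the triangle inequality gives $|Dw_2|(B_\rho)\le2A|A_k\cap B_\rho|+\int_{\partial B_\rho}w_2$.

**Step 2 (nonlinear recursion).** We convert this into an inequality between consecutive levels. Put $I(\rho,k)=\int_{B_\rho}(u-k)_+$ and $h(\rho,k)=|\{u>k\}\cap B_\rho|$; for a.e. $\rho$, $I'(\rho,k)=\int_{\partial B_\rho}w_2$. By Hölder, Sobolev for $w_2\mathbf 1_{B_\rho}$, (1) and Step 1,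
$$I(\rho,k)\le C\,h(\rho,k)^{1/N_0}\big(I'(\rho,k)+A\,h(\rho,k)\big)\qquad\text{for a.e. }\rho .$$
Let $\rho_i=\frac r2(1+2^{-i})$, $k_i=k+d(1-2^{-i})$ and $I_i=I(\rho_i,k_i)$. Since $\rho_i-\rho_{i+1}=2^{-i-2}r$ and $\int_{\rho_{i+1}}^{\rho_i}I'(\rho,k_{i+1})\,d\rho\le I(\rho_i,k_{i+1})\le I_i$, the set of $\rho\in(\rho_{i+1},\rho_i)$ with $I'(\rho,k_{i+1})\le2^{i+2}I_i/r$ has positive measure. Choose in it a $\rho$ for which the last display holds. By Chebyshev, $h(\rho_i,k_{i+1})\le I_i/(k_{i+1}-k_i)=2^{i+1}I_i/d$. With $A/d\le1/r$,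
$$I_{i+1}\le I(\rho,k_{i+1})\le C\Big(\frac{2^{i+1}I_i}{d}\Big)^{1/N_0}\Big(\frac{2^{i+2}I_i}r+\frac{2^{i+1}I_i}{r}\Big)\le C_1\,d^{-1/N_0}r^{-1}\,4^i\,I_i^{1+1/N_0}.$$

**Step 3 (convergence to zero).** Put $\beta_*=C_1d^{-1/N_0}r^{-1}$ and suppose $\beta_*I_0^{1/N_0}\le4^{-N_0}$. Then $I_i\le I_04^{-N_0i}$ by induction:
$$I_{i+1}\le\beta_*4^iI_0^{1+1/N_0}4^{-N_0i-i}=I_04^{-N_0i}\,\beta_*I_0^{1/N_0}\le I_04^{-N_0(i+1)} .$$
The condition reads $I_0\le c_*dr^{N_0}$ with $c_*=C_1^{-N_0}4^{-N_0^2}$, which is the hypothesis. Then $\int_{B_{r/2}}(u-k-d)_+\le I_i\to0$. $\square$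

**Upper and lower envelopes.** For a local $t$-minimizer $u$ let $b(z)=\lim_{\rho\to0}\operatorname{ess\,sup}_{B_\rho(z)}u$ and $a(z)=\lim_{\rho\to0}\operatorname{ess\,inf}_{B_\rho(z)}u$, which are finite by (i). In the jump example, $a=0$ and $b=1$ at each point $(0,y)$, $y<0$. If $b(z)<s$, then $u<s$ a.e. on some $B_\rho(z)$ with a margin, so $b<s$ on $B_\rho(z)$. Thus $b$ is upper semicontinuous, and likewise $a$ is lower semicontinuous. At Lebesgue points $a(z)\le u(z)\le b(z)$. So if $a(z)=b(z)$ for every $z$, the common value is a continuous representative of $u$.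

To prove (a), it is therefore enough to derive a contradiction from $a<b$ at one point. Left translation moves that point to $0$ and adds a continuous function, so we assume $a:=a(0)<b:=b(0)$.

**Lemma 3.** If $a<b$ and $a<s_1<s_2<b$, there are $c_0,R_*>0$ with $P(\{u>s\};B_R)\ge c_0R^m$ for all $s\in[s_1,s_2]$, $0<R<R_*$.

**Proof.** Let $|u|\le M$ near $0$ with $M>0$, so $a,b\in[-M,M]$. Put $d=(b-s_2)/2$ and $d'=(s_1-a)/2$, and take $R$ so small that $2R^2\le\min(d,d')$ and $\overline{B_R}$ lies where $|u|\le M$. On $B_R$ the number $A$ of Lemma 2 is $2R$, so $AR\le\min(d,d')$. Suppose $|\{u>s\}\cap B_R|\le c_*dR^{N_0}/(2M)$. Since $(u-s)_+\le2M\mathbf 1_{\{u>s\}}$, Lemma 2 gives $u\le s+d\le s_2+d<b$ a.e. in $B_{R/2}$, contrary to the definition of $b$. Suppose $|\{u<s\}\cap B_R|\le c_*d'R^{N_0}/(2M)$. Then Lemma 2 gives $u\ge s-d'\ge s_1-d'>a$ a.e. in $B_{R/2}$, contrary to the definition of $a$. So both $\{u>s\}$ and $\{u\le s\}$ fill at least a fixed fraction of $B_R$,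 and the relative isoperimetric inequality gives the claim. $\square$

**Where a plain density argument stops.** The natural first attempt at (a) is a monotonicity formula: show that $r^{-m}|p|(B_r)$ is controlled and compare with Lemma 3. The upper bound is true, and we prove $|p|(B_r)\le\Theta r^m$ below. But it is perfectly compatible with Lemma 3. In the jump example, where $m=1$, for a point $z_0=(0,y_0)$ one has $|p|(B_r(z_0))=2r+O(r^2)$: a jump has exactly density $m$. Two-sided density bounds do not exclude a jump. To win, the area must be counted with a weight that disappears on vertical pieces, still obeys a monotonicity formula, and does not lose the area at the starting scale $R$. The weight $f$ is built for this, and it needs a smooth function $u$ to live on.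

## Smooth approximation of a minimizer

At points where $p\neq0$, a smooth minimizer satisfies $\operatorname{div}(p/|p|)=0$, but our $u$ is only $BV$ and $p$ may vanish. We therefore approximate $u$ by smooth functions that almost solve the equation, with convergence of the area.

Fix $1\ge\rho_0>\rho_1>\rho_2>\rho_3>0$ with $\overline{B_{2\rho_0}}\subset U$ and $|Du|(\partial B_{\rho_0})=0$. Let $B=B_{\rho_0}$, $M=\|u\|_{L^\infty(B_{2\rho_0})}<\infty$ (by (i)), and $p=Du+X^*\mathcal L^{2n}=\nu|p|$ with $|\nu|=1$ (polar decomposition).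

**Proposition 4.** There are positive $\varepsilon_i,\delta_i,\tau_i\to0$, $u_i\in C^\infty(B)$ with $|u_i|\le M$, and $k_i\in C^\infty(\overline B)$ with $|k_i|\le M$ such that, with $p_i=Du_i+X^*$, $W_i=\sqrt{\varepsilon_i^2+|p_i|^2}$, $N_i=p_i/W_i$:

1. $\operatorname{div}N_i=\gamma_i:=2\delta_i(u_i-k_i)$ in $B_{\rho_1}$, and $2\delta_i(2\rho_0+\sup_B|Dk_i|)\le\tau_i$;
2. $u_i\to u$ in $L^1(B)$; $p_i\,dz\rightharpoonup p$ and $W_i\,dz\rightharpoonup|p|$ weakly* in $B$; $\int_BW_i\to|p|(B)$ and $\int_B|p_i|\to|p|(B)$.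

**Step 1 (the functionals).** Let $h_j=u*\eta_{1/j}$ with even mollifiers, $j>1/\rho_0$; then $|h_j|\le M$ on $\overline B$. As $X^*$ is linear and $\eta$ is even, $X^**\eta_{1/j}=X^*$, so $Dh_j+X^*=\eta_{1/j}*p$ and
$$\int_E|Dh_j+X^*|\le|p|(E_{1/j}),\qquad E_{1/j}\text{ the }1/j\text{-neighborhood of }E.\tag{2}$$
Let $k_i=h_i$ ($i$ large), $\theta\in C^\infty_c(B)$ with $0\le\theta\le1$ and $\theta=1$ on $B_{\rho_1}$, and $k_{ij}=\theta k_i+(1-\theta)h_j$. Then $|k_{ij}|\le M$, $k_{ij}=h_j$ near $\partial B$, and $k_{ij}=k_i$ on $B_{\rho_1}$. Put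
$$\delta_i=\frac1{i(1+2\rho_0+\sup_B|Dk_i|)},\quad\tau_i=\frac2i,\quad\varepsilon_i=\frac{\delta_i}i,\quad F(\xi)=\sqrt{\varepsilon_i^2+|\xi|^2},$$
$$J(v)=\int_BF(Dv+X^*)+\delta_i\int_B(v-k_{ij})^2 .$$
The quadratic term forces the minimizers to converge to $u$, since we do not know that $u$ is the only minimizer with its boundary values.

We first look for a smooth minimizer for fixed $i,j$. Write $k=k_{ij}$, $\delta=\delta_i$, $K_1=\|Dk\|_\infty+\rho_0\|D^2k\|_\infty$ (sup norms on $\overline B$), $\Lambda=K_1+6\rho_0+2$, and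
$$\mathcal K=\{v\in W^{1,\infty}(B):\ v=h_j\text{ on }\partial B,\ |Dv+X^*|\le\Lambda\text{ a.e.}\}.$$
$\mathcal K$ is convex and contains $k$, because $|Dk+X^*|\le K_1+2\rho_0$. It is compact for uniform convergence, because its elements are uniformly Lipschitz with fixed boundary values and the gradient constraint passes to weak* limits. By convexity of $F$, $J$ is lower semicontinuous on it. Let $v\in\mathcal K$ minimize $J$ on $\mathcal K$. The next three steps show that the gradient constraint is not active.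

**Step 2 (affine barriers).** We bound $v$ near the boundary. Let $\ell$ be affine with $\ell\ge k$ on $\overline B$ and $|D\ell|\le K_1$. Then $w=\min(v,\ell)\in\mathcal K$. Now
$$\operatorname{div}F_\xi(D\ell+X^*)=F_{\xi_i\xi_j}\partial_iX^*_j=\tfrac12F_{\xi_i\xi_j}\Omega_{ij}=0,$$
a symmetric matrix against a skew one, and $(v-\ell)_+=0$ on $\partial B$. By convexity of $F$,
$$0\ge J(v)-J(w)\ge\int_BF_\xi(D\ell+X^*)\cdot D(v-\ell)_++\delta\int_{\{v>\ell\}}\big[(v-k)^2-(\ell-k)^2\big]=\delta\int_{\{v>\ell\}}\big[(v-k)^2-(\ell-k)^2\big].$$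
On $\{v>\ell\}$ we have $v>\ell\ge k$, so the integrand is positive there, and hence $v\le\ell$. In the same way, with $\max$, an affine $\ell\le k$ with $|D\ell|\le K_1$ satisfies $\ell\le v$. The constants $\pm M$ give $|v|\le M$.

For $x_0\in\partial B$, $\mathsf n=x_0/\rho_0$ and $x\in\overline B$ we have $|x-x_0|^2\le2\rho_0^2-2x\cdot x_0=2\rho_0(x_0-x)\cdot\mathsf n$. By Taylor's formula the affine functions
$$\ell^\pm(x)=k(x_0)+Dk(x_0)\cdot(x-x_0)\pm\rho_0\|D^2k\|_\infty\,(x_0-x)\cdot\mathsf n$$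
satisfy $\ell^-\le k\le\ell^+$ on $\overline B$, have slope at most $K_1$, and equal $k(x_0)=v(x_0)$ at $x_0$. Hence
$$|v(x)-v(x_0)|\le K_1|x-x_0|\qquad(x_0\in\partial B,\ x\in\overline B).\tag{3}$$

**Step 3 (left translations).** We carry the Lipschitz bound inside by comparing $v$ with its left translates. For $0<|\sigma|<\rho_0$ let
$$G=B\cap(B-\sigma),\quad v_\sigma(x)=v(x+\sigma)+X^*(\sigma)\cdot x,\quad c_\sigma=(K_1+2\rho_0+1)|\sigma|,\quad\bar v=v_\sigma-c_\sigma,$$
and $\mathcal A=\{x\in G:\bar v>v\}$. We have $Dv_\sigma+X^*=(Dv+X^*)(\cdot+\sigma)$. On $\partial G$ either $x\in\partial B$ or $x+\sigma\in\partial B$, so (3) gives $v_\sigma-v\le(K_1+2\rho_0)|\sigma|<c_\sigma$ there. Hence $\overline{\mathcal A}$ is a compact subset of $G$, and $q=(\bar v-v)_+$, extended by $0$, is Lipschitz with compact support in $G$. Put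
$$w_1=v+q,\qquad w_2(y)=v(y)-q(y-\sigma).$$
On $\mathcal A$, $w_1=\bar v$, so $Dw_1+X^*=(Dv+X^*)(\cdot+\sigma)$. On $\mathcal A+\sigma\Subset B$, since $X^*(\sigma)\cdot\sigma=0$,
$$w_2(y)=v(y-\sigma)-X^*(\sigma)\cdot y+c_\sigma,\qquad Dw_2+X^*=(Dv+X^*)(\cdot-\sigma).$$
Hence $w_1,w_2\in\mathcal K$. Add $J(w_1)\ge J(v)$ and $J(w_2)\ge J(v)$. After the change of variables $y=x+\sigma$ the $F$-terms cancel. With $\bar k(x)=k(x+\sigma)+X^*(\sigma)\cdot x-c_\sigma$ we have $w_2(x+\sigma)-k(x+\sigma)=v(x)-\bar k(x)$ and $v(x+\sigma)-k(x+\sigma)=\bar v(x)-\bar k(x)$ on $\mathcal A$. So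
$$0\le\delta\int_{\mathcal A}\big[(\bar v-k)^2-(v-k)^2+(v-\bar k)^2-(\bar v-\bar k)^2\big]=2\delta\int_{\mathcal A}(\bar v-v)(\bar k-k).$$
But $\bar k-k\le(\|Dk\|_\infty+2\rho_0)|\sigma|-c_\sigma<0$ and $\bar v>v$ on the open set $\mathcal A$, so $\mathcal A=\emptyset$. Therefore $v(x+\sigma)-v(x)\le c_\sigma+2\rho_0|\sigma|$ whenever $x,x+\sigma\in B$. That is, $|Dv|\le K_1+4\rho_0+1$, and $|Dv+X^*|\le\Lambda-1$ a.e.

**Step 4 (smoothness).** The constraint is inactive, and we draw the consequences. If $w$ is Lipschitz on $B$ with $w=h_j$ on $\partial B$, then $v+s(w-v)\in\mathcal K$ for small $s>0$, so $J(v)\le J(v+s(w-v))\le(1-s)J(v)+sJ(w)$, i.e. $J(v)\le J(w)$. In particular $J(v)\le J(h_j)$. Likewise $v\pm s\phi\in\mathcal K$ for $\phi\in C_c^\infty(B)$ and small $s$, so $v$ is a weak solution of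
$$\operatorname{div}F_\xi(Dv+X^*)=2\delta(v-k).$$
On $\{|\xi|\le\Lambda\}$ the matrix $F_{\xi\xi}$ is bounded and uniformly positive. For a unit vector $e$ and a function $\phi$ write $\phi^s(x)=(\phi(x+se)-\phi(x))/s$. Subtracting the equation from its translate,
$$\partial_i\big(a^s_{ij}(\partial_jv^s+\partial_eX^*_j)\big)=2\delta(v-k)^s,\qquad a^s_{ij}(x)=\int_0^1F_{\xi_i\xi_j}\big((1-t)\mathsf p(x)+t\,\mathsf p(x+se)\big)dt,\quad\mathsf p=Dv+X^*,$$
where $a^s_{ij}$ is uniformly elliptic and bounded. Testing with $\eta^2v^s$, $\eta$ a cutoff, and using Young's inequality gives $\int\eta^2|Dv^s|^2\le C_\eta$ independently of $s$. So $v\in W^{2,2}_{loc}$, and for $s\to0$ each $\partial_ev$ is a weak solution of the uniformly elliptic linear equation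
$$\partial_i\big(F_{\xi_i\xi_j}(Dv+X^*)(\partial_j\partial_ev+\partial_eX_j^*)\big)=2\delta\,\partial_e(v-k)$$
with bounded data. By the De Giorgi–Nash–Moser theorem $Dv$ is locally Hölder continuous. Then the coefficients are Hölder continuous, and Schauder theory with bootstrapping gives $v\in C^\infty(B)$. Denote it $v_{ij}$.

**Step 5 (energy comparison and a lower bound).** Now let $j\to\infty$ with $i$ fixed. From $J(v_{ij})\le J(h_j)$, $|\xi|\le F(\xi)\le|\xi|+\varepsilon_i$ and $h_j-k_{ij}=\theta(h_j-k_i)$,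
$$\int_BF(Dv_{ij}+X^*)+\delta_i\int_B(v_{ij}-k_{ij})^2\le\int_B|Dh_j+X^*|+\varepsilon_i|B|+\delta_i\int_B\theta^2(h_j-k_i)^2.\tag{4}$$
Here $\int_B|Dh_j+X^*|\to|p|(B)$: by (2) the limsup is at most $|p|(\overline B)=|p|(B)$, and the liminf bound is lower semicontinuity.

We claim that $\liminf_j\int_B|Dv_{ij}+X^*|\ge|p|(B)$; this is where minimality of $u$ enters. Extend $v_{ij}$ by $h_j$ to $B_{R'}$, where $\rho_0<R'<\frac32\rho_0$, $|p|(\partial B_{R'})=0$ and $j$ is large. By (4) and (2) the extensions are bounded in $BV(B_{R'})$. A subsequence realizing the liminf converges in $L^1(B_{R'})$ to some $\tilde v\in BV(B_{R'})$ with $\tilde v=u$ off $B$. The function equal to $\tilde v$ in $B_{R'}$ and to $u$ elsewhere is an admissible competitor on $V=B_{R'}$. By minimality and lower semicontinuity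
$$|p|(B_{R'})\le|D\tilde v+X^*|(B_{R'})\le\liminf_j\int_B|Dv_{ij}+X^*|+\limsup_j\int_{B_{R'}\setminus B}|Dh_j+X^*| ,$$
and by (2) the last term is at most $|p|(\overline{B_{R'}}\setminus B)=|p|(B_{R'})-|p|(B)$. This proves the claim.

**Step 6 (choice of $j(i)$).** Insert the claim in (4), divide by $\delta_i$ and recall $\varepsilon_i/\delta_i=1/i$:
$$\limsup_j\int_B(v_{ij}-k_{ij})^2\le\frac{|B|}i+\int_B(u-k_i)^2 .$$
The right side tends to $0$ as $i\to\infty$, because $k_i=h_i\to u$ in $L^2(B)$. Choose $j(i)\ge i$ so large that $u_i:=v_{i,j(i)}$ satisfies $\int_B(u_i-k_{i,j(i)})^2\le\frac{|B|+1}i+\int_B(u-k_i)^2$. Also $k_{i,j(i)}-u=\theta(h_i-u)+(1-\theta)(h_{j(i)}-u)\to0$ in $L^2(B)$, so $u_i\to u$ in $L^2(B)$.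

By (4), and since $\delta_i\int_B\theta^2(h_{j(i)}-k_i)^2\le4M^2|B|\delta_i\to0$, we get $\limsup_i\int_BW_i\le|p|(B)$. By lower semicontinuity $\liminf_i\int_B|p_i|\ge|p|(B)$. As $|p_i|\le W_i\le|p_i|+\varepsilon_i$, both masses converge to $|p|(B)$. Bounded masses and $u_i\to u$ in $L^1$ give $p_i\,dz\rightharpoonup p$ weakly*. Lower semicontinuity on open sets together with convergence of the total masses gives $|p_i|\,dz,\,W_i\,dz\rightharpoonup|p|$ weakly*. Since $F_\xi(p_i)=N_i$ and $k_{i,j(i)}=k_i$ on $B_{\rho_1}$, the Euler equation of Step 4 is the equation in item 1. Finally $2\delta_i(2\rho_0+\sup_B|Dk_i|)\le2/i=\tau_i$. $\square$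

**Convergence of directions.** By item 2 and Reshetnyak's continuity theorem (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation*, Thm 2.39), for every bounded continuous $g:B\times S^{2n-1}\to\mathbb R$,
$$\int_Bg\Big(z,\frac{p_i}{|p_i|}\Big)|p_i|\,dz\to\int_Bg(z,\nu)\,d|p|.\tag{5}$$
Also $\limsup_i\int_EW_i\le|p|(E)$ for compact $E\subset B$, and $\liminf_i\int_EW_i\ge|p|(E)$ for open $E\subset B$.

## The differential inequality for $\log W$ and the supersolution $f$

Fix $i$, drop the index, and work in $B_{\rho_1}$, where $u$ is smooth and $\operatorname{div}N=\gamma$. The aim is to prove that a power of $1/W$ is almost a supersolution. Let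
$$\alpha=\frac1W,\quad\lambda=\log\alpha,\quad\mu=1-|N|^2=\frac{\varepsilon^2}{W^2},\quad D=\nabla\lambda\cdot P\nabla\lambda,$$
$$\Xi_j=N_i\Omega_{ij},\quad\kappa_j=N_i\partial_iN_j,\quad Q_{ij}=\partial_ip_j=H_{ij}+\tfrac12\Omega_{ij},\quad H=D^2u .$$
When $N\ne0$, the matrix $P$ has eigenvalue $\mu>0$ along $N$ and $1$ on $N^\perp$; when $N=0$, $P=I$ and $\mu=1$. Directly, $\Xi\cdot N=0$, $P\Xi=\Xi$ and $|\Xi|=4|N|=4\sqrt{1-\mu}\le4$. Differentiating $W^2=\varepsilon^2+|p|^2$ gives $\nabla W=QN$. Then $\partial_iN_j=\alpha(Q_{ij}-N_j\partial_iW)=\alpha(QP)_{ij}$, and $\alpha\nabla W=-\nabla\lambda$.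

**Step 1 (four identities).** These express everything through $\nabla\lambda$ and $\Xi$.

First, $\partial_ip_k-\partial_kp_i=\Omega_{ik}$, so $N_iQ_{ik}=N_i(\partial_kp_i+\Omega_{ik})=\partial_kW+\Xi_k$, and
$$\kappa=\alpha P(\nabla W+\Xi)=-P\nabla\lambda+\alpha\,\Xi.\tag{6}$$

Second,
$$\operatorname{div}\Xi=\Xi\cdot\nabla\lambda-16n\,\alpha.\tag{7}$$
Indeed $\operatorname{div}\Xi=\Omega_{ij}\partial_jN_i=\alpha\operatorname{tr}(P\Omega Q)$. As $\operatorname{tr}(\Omega H)=0$ and $\Omega^2=-16I$, $\operatorname{tr}(P\Omega Q)=-N^T\Omega HN-8\operatorname{tr}P$. From $HN=\nabla W-\frac12\Omega N$ we get $N^T\Omega HN=\Xi\cdot\nabla W+8|N|^2$. With $\operatorname{tr}P=2n-|N|^2$ this gives $\operatorname{div}\Xi=\alpha[-\Xi\cdot\nabla W-16n]$.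

Third,
$$\partial_i(WP_{ij})=-W\gamma N_j-\Xi_j.\tag{8}$$
Indeed $\partial_i(WP_{ij})=\partial_jW-(N\cdot\nabla W)N_j-W(\operatorname{div}N)N_j-W\kappa_j=(P\nabla W)_j-W\gamma N_j-W\kappa_j$, and by (6) $W\kappa=P\nabla W+\Xi$.

Fourth,
$$\operatorname{div}\kappa=\operatorname{tr}((DN)^2)+N\cdot\nabla\gamma,\qquad\operatorname{tr}((DN)^2)\ge-8(n-1+\mu)\alpha^2.\tag{9}$$
The first part is the product rule. For the second, let $\mathcal R=P^{1/2}$. Then $\operatorname{tr}((DN)^2)=\alpha^2\operatorname{tr}(QPQP)=\alpha^2\operatorname{tr}((\mathcal RQ\mathcal R)^2)$, and $\mathcal RQ\mathcal R=\mathcal RH\mathcal R+\frac12\mathcal R\Omega\mathcal R$ is a symmetric plus a skew matrix, so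
$$\operatorname{tr}((DN)^2)=\alpha^2|\mathcal RH\mathcal R|^2-\tfrac14\alpha^2|\mathcal R\Omega\mathcal R|^2 .$$
In an orthonormal eigenbasis of $P$ whose first vector is along $N$, $|\mathcal R\Omega\mathcal R|^2=\sum_{i,j\ge2}\Omega_{ij}^2+2\mu\sum_{j\ge2}\Omega_{1j}^2$, since $\Omega_{11}=0$. As $|\Omega|^2=32n$ and $\sum_j\Omega_{1j}^2=16$, this equals $32(n-1)+32\mu$ (also when $N=0$).

**Step 2 (the inequality for $\lambda$).** We combine the identities. By (6), $P\nabla\lambda=\alpha\Xi-\kappa$. With $\nabla\alpha=\alpha\nabla\lambda$, (7) and (9),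
$$\operatorname{div}(P\nabla\lambda)=-\operatorname{tr}((DN)^2)-N\cdot\nabla\gamma+2\alpha\,\Xi\cdot\nabla\lambda-16n\alpha^2,\qquad\operatorname{div}(WP\nabla\lambda)=W\operatorname{div}(P\nabla\lambda)-WD .$$
Since $\mathcal R\Xi=\Xi$, $|\Xi\cdot\nabla\lambda|=|\Xi\cdot\mathcal R\nabla\lambda|\le4\sqrt{1-\mu}\sqrt D$. By item 1 of Proposition 4,
$$-WN\cdot\nabla\gamma=-2\delta\,p\cdot(p-X^*-Dk)\le2\delta|p|(2\rho_0+\sup|Dk|)\le\tau W .$$
Therefore, since $8(n-1+\mu)-16n=-(8n+8-8\mu)$,
$$\operatorname{div}(WP\nabla\lambda)\le W\big[-(8n+8-8\mu)\alpha^2+8\sqrt{1-\mu}\,\alpha\sqrt D-D+\tau\big].\tag{10}$$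

**Check on $u=0$.** Here $p=X^*$, $W=\sqrt{\varepsilon^2+4|z|^2}$ and $\gamma=0$ (the computation with affine $\ell$ in Step 2 of Proposition 4), so we may take $\tau=0$. We have $\nabla\lambda=-4z/W^2$, $N\cdot z=0$ and $D=16|z|^2/W^4$. Directly $\operatorname{div}(WP\nabla\lambda)=\operatorname{div}(-4z/W)=-8n/W+16|z|^2/W^3$. On the right of (10), $1-\mu=4|z|^2/W^2$ gives $-\frac{8n}W-\frac{32|z|^2}{W^3}+\frac{64|z|^2}{W^3}-\frac{16|z|^2}{W^3}$, which is the same number. So the constants in (10) are attained.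

**Step 3 (where $n\ge2$ gives a positive power).** Recall $c=\frac{n-1}{n+1}\in(0,1)$, so $1-c=\frac2{n+1}$. By Young's inequality
$$8\sqrt{1-\mu}\,\alpha\sqrt D\le(1-c)D+\frac{16(1-\mu)}{1-c}\alpha^2=(1-c)D+8(n+1)(1-\mu)\alpha^2\le(1-c)D+(8n+8-8\mu)\alpha^2 ,$$
so
$$\operatorname{div}(WP\nabla\lambda)\le-cWD+\tau W.\tag{11}$$
For $n=1$ this would only give $c=0$.

**Step 4 (energy bound).** We need $\int WD$ to be bounded uniformly in $i$. Test (11) with $\xi^2$, where $\xi\in C_c^\infty(B_{\rho_1})$, $0\le\xi\le1$ and $\xi=1$ on $B_{\rho_2}$. Since $|\nabla\xi\cdot P\nabla\lambda|\le|\nabla\xi|\sqrt D$,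
$$c\int\xi^2WD\le2\int\xi|\nabla\xi|W\sqrt D+\tau\int\xi^2W\le\frac c2\int\xi^2WD+\frac2c\int|\nabla\xi|^2W+\tau\int\xi^2W .$$
As $\int_BW_i\le C$,
$$\int_{B_{\rho_2}}W_iD_i\,dz\le C\qquad\text{uniformly in }i.\tag{12}$$

**Step 5 (supersolution property of $f$).** For $L>0$ let $\beta=\alpha^c/L$, so that $f=\min(\beta,1)$. Since $\nabla\beta=c\beta\nabla\lambda$, (11) gives
$$\operatorname{div}(WP\nabla\beta)=c\beta\big[\operatorname{div}(WP\nabla\lambda)+cWD\big]\le c\beta\tau W .$$
Let $h:[0,\infty)\to[0,1]$ be smooth, concave and nondecreasing with $h(0)=0$. Then $sh'(s)\le h(s)\le1$, and dropping the $h''$-term, $\operatorname{div}(WP\nabla h(\beta))\le h'(\beta)c\beta\tau W\le\tau W$. Choose $h=h_k$ with $h_k(s)=s$ for $s\le1-\frac1k$ and $h_k$ constant for $s\ge1$. Then $h_k(\beta)\to f$ uniformly, and $\nabla h_k(\beta)=h_k'(\beta)\nabla\beta\to\mathbf 1_{\{\beta<1\}}\nabla\beta=\nabla f$ a.e., locally boundedly. Hence for Lipschitz $g\ge0$ with compact support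 in $B_{\rho_1}$, $\int W\nabla f\cdot P\nabla g\ge-\tau\int Wg$. If moreover $g\in C^{1,1}$, integrating by parts once more,
$$\int f\operatorname{div}(WP\nabla g)\,dz\le\tau\int Wg\,dz.\tag{13}$$

**Step 6 (test functions depending on the height).** We shall use $g(z)=\zeta(z,u(z))$ with $\zeta(z,t)=\varphi(z)\chi(t)$, $\varphi\in C^{1,1}$, $\chi\in C^\infty$, and we need $\operatorname{div}(WP\nabla g)$ for it. For any $G(z,t)$, $\partial_i[G(z,u(z))]=(X_iG+p_iTG)(z,u(z))$, and $WPp=W^2\mu N=\varepsilon^2N$. So $WP\nabla g=WP\,X\zeta+\varepsilon^2N\,T\zeta$. Take the divergence, use (8), $N\cdot p=W|N|^2$ and $[T,X_j]=0$; a.e.,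
$$\operatorname{div}(WP\nabla g)=WP_{ij}X_iX_j\zeta-\Xi\cdot X\zeta-W\gamma N\cdot X\zeta+\varepsilon^2\big(2N\cdot XT\zeta+W|N|^2TT\zeta+\gamma T\zeta\big),\tag{14}$$
with $\zeta$ evaluated at $(z,u(z))$, $|\Xi|\le4$ and $|\gamma|\le4\delta M$. The drift term $\Xi\cdot X\zeta$ carries no factor $W$, which will matter.

## Vertical parts vanish: curl-free lifted measures in $\mathbb H^n$, $n\ge2$

We now prove property 3: for suitable small $L$, the mass $\int(1-f)W_i$ is small in the limit. The vertical part of the graph is recorded by a measure on $\mathbb R^{2n}\times\mathbb R$; the bound (12) makes this measure curl free in the limit, and for $n\ge2$ the commutators force it to vanish.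

**Choice of $L$.** For $L=2^{-l}$ and $\beta=\alpha_i^c/L$ put
$$E_i(L)=\int_{B_{\rho_2}}W_i\nabla f\cdot P_i\nabla f=\int_{B_{\rho_2}\cap\{\beta<1\}}c^2\beta^2\,W_iD_i .$$
Pointwise $\sum_{l\ge0}(2^l\alpha^c)^2\mathbf 1_{\{2^l\alpha^c<1\}}\le\sum_{k\ge0}4^{-k}=\frac43$, so (12) gives $\sum_{l\ge0}E_i(2^{-l})\le C$. Hence for each $K\in\mathbb N$ there is $l_i(K)\in\{K+1,\dots,2K\}$ with $E_i(2^{-l_i(K)})\le C/K$. For each $K$ only finitely many values occur, so along a diagonal subsequence of $i$ we have, for each $K$, $l_i(K)=l(K)$ for all large $i$. Put $L_K=2^{-l(K)}\to0$ and $f_{i,K}=\min(\alpha_i^c/L_K,1)$.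

**Proposition 5.** After passing to a further subsequence, $\displaystyle\lim_{K\to\infty}\limsup_{i\to\infty}\int_{B_{\rho_3}}(1-f_{i,K})W_i\,dz=0$.

**Step 1 (lifted measures are almost curl free).** Define $\mathbb R^{2n}$-valued measures on $B_{\rho_2}\times\mathbb R$ by
$$\langle\mathfrak m_{i,K},\Phi\rangle=\int_{B_{\rho_2}}(1-f_{i,K})\,p_i\cdot\Phi(z,u_i(z))\,dz .$$
Their masses are bounded by $\int_BW_i\le C$ and they are supported in $\{|t|\le M\}$. Let $F\in C^1_c(B_{\rho_2}\times\mathbb R)$ and $\hat F(z)=F(z,u_i(z))$. Drop the indices $i,K$. As $X_bF=\partial_b\hat F-p_bTF$ on the graph, the $TF$-terms cancel in $p_aX_bF-p_bX_aF=p_a\partial_b\hat F-p_b\partial_a\hat F$. Since $\partial_bp_a-\partial_ap_b=\Omega_{ba}$, integration by parts gives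
$$\int(1-f)(p_aX_bF-p_bX_aF)\,dz=-\int\hat F(1-f)\Omega_{ba}\,dz+\int\hat F\,(p_a\partial_bf-p_b\partial_af)\,dz .$$
The condition $f<1$ means $W>L_K^{-1/c}$, so by Chebyshev the first term is at most $4\|F\|_\infty L_K^{1/c}\int_BW\le C\|F\|_\infty L_K^{1/c}$. In the second term the component of $\nabla f$ along $p$ drops out, and the component $q\perp N$ satisfies $|q|^2\le\nabla f\cdot P\nabla f$; so $|p_a\partial_bf-p_b\partial_af|\le2W(\nabla f\cdot P\nabla f)^{1/2}$. By Cauchy–Schwarz, for large $i$ the second term is at most $2\|F\|_\infty(\int_BW)^{1/2}E_i(L_K)^{1/2}\le C\|F\|_\infty K^{-1/2}$.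

**Step 2 (the limit equation).** By a diagonal argument pass to a subsequence of $i$ along which $\mathfrak m_{i,K}\rightharpoonup\mathfrak m_K$ weakly* for every $K$. The masses of the $\mathfrak m_K$ are bounded; let $\mathfrak m$ be any weak* limit of a subsequence of $(\mathfrak m_K)$. Step 1 gives $\langle\mathfrak m_a,X_bF\rangle=\langle\mathfrak m_b,X_aF\rangle$ for all $F$. The fields $X_a$ are divergence free, so in $\mathcal D'(B_{\rho_2}\times\mathbb R)$
$$X_b\mathfrak m_a=X_a\mathfrak m_b\qquad\text{for all }a,b.\tag{15}$$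

**Step 3 (commutators force $T\mathfrak m=0$).** Given $a\in\{x_k,y_k\}$ choose $j\ne k$; this needs $n\ge2$. $X_a$ commutes with $X_j$ and $Y_j$, and $[X_j,Y_j]=-4T$. Using (15) with $b=y_j$ and $b=x_j$,
$$-4T\mathfrak m_a=X_jY_j\mathfrak m_a-Y_jX_j\mathfrak m_a=X_jX_a\mathfrak m_{y_j}-Y_jX_a\mathfrak m_{x_j}=X_a\big(X_j\mathfrak m_{y_j}-Y_j\mathfrak m_{x_j}\big)=0 ,$$
where the last equality is (15) for the pair $x_j,y_j$. Thus $\mathfrak m$ is invariant under $t$-translations and supported in $\{|t|\le M\}$. Translating a test function in $t$ off the support shows $\mathfrak m=0$. Every weak* limit is $0$, hence $\mathfrak m_K\rightharpoonup0$ weakly*.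

**Step 4 (from vector measures to mass).** Weak* convergence of vector measures to $0$ does not control mass by itself; convergence of the area helps. Let $\eta\in C_c(B_{\rho_2})$, $0\le\eta\le1$, $\eta=1$ on $B_{\rho_3}$. Given $\delta'>0$ choose, by Lusin's theorem, $Y\in C(B_{\rho_2};\mathbb R^{2n})$ with $|Y|\le1$ and $\int\eta(1-\nu\cdot Y)\,d|p|\le\delta'$. As $W_i-p_i\cdot Y\ge0$,
$$\int\eta(1-f_{i,K})W_i\le\int\eta(1-f_{i,K})\,p_i\cdot Y+\int\eta\,(W_i-p_i\cdot Y).$$
As $i\to\infty$ the right side tends to $\int\eta Y\cdot d\mathfrak m_K+\int\eta(1-\nu\cdot Y)\,d|p|\le\int\eta Y\cdot d\mathfrak m_K+\delta'$; here $\eta Y$ may be multiplied by a cutoff in $t$ equal to $1$ on $[-M,M]$. Let $K\to\infty$, then $\delta'\to0$. $\square$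

**The same system for $n=1$.** In the jump example take $\mathfrak m=(\mathfrak m_1,0)$ with $\langle\mathfrak m_1,F\rangle=\int_{-\infty}^0\int_0^1F(0,y,t)\,dt\,dy$, the vertical piece of the graph. The only relation in (15) is $Y\mathfrak m_1=X\mathfrak m_2=0$. It holds, because $\langle\mathfrak m_1,YF\rangle=\int_{-\infty}^0\int_0^1\partial_yF(0,y,t)\,dt\,dy=0$ for $F$ compactly supported in $\{y<0\}\times\mathbb R$. So for $n=1$, (15) has nonzero solutions with bounded support in $t$, and Step 3 breaks down.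

From now on $i$ runs along the subsequence of Proposition 5.

## Weighted monotonicity of the area, and the proof of (a)

**The radial test function.** For $0<r<R<\rho_3/2$ let $\varphi(z)=\Psi(\rho)$, $\rho=|z|$, be the $C^{1,1}$ function with $\Psi=0$ for $\rho\ge R$ and
$$\Psi'=\tfrac1m\rho\,(R^{-m}-r^{-m})\ \ (\rho<r),\qquad\Psi'=\tfrac1m\big(\rho R^{-m}-\rho^{1-m}\big)\ \ (r<\rho<R).$$
The two formulas agree at $\rho=r$, and $\Psi'(R)=0$. One has $\Psi'\le0$, $\Psi\ge0$, $|\Psi'|\le\frac1m\rho^{1-m}$ and $|\Psi'|/\rho\le r^{-m}$. Integrating from $\rho$ to $\infty$, which needs $m\ge3$, gives $\Psi\le C\rho^{2-m}$. For $\rho<r$, $\Psi''=\Psi'/\rho$. For $r<\rho<R$, $\Psi''=\frac1m(R^{-m}+(m-1)\rho^{-m})$. So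
$$\Psi''+(m-1)\frac{\Psi'}\rho=R^{-m}\mathbf 1_{\rho<R}-r^{-m}\mathbf 1_{\rho<r},\qquad\Psi''-\frac{\Psi'}\rho=\rho^{-m}\mathbf 1_{r<\rho<R}.$$
With $\hat z=z/|z|$, $D^2\varphi=\frac{\Psi'}\rho I+(\Psi''-\frac{\Psi'}\rho)\hat z\otimes\hat z$. Since $\operatorname{tr}P=m+\mu$ and $\hat z\cdot P\hat z=1-(N\cdot\hat z)^2$,
$$P:D^2\varphi=R^{-m}\mathbf 1_{B_R}-r^{-m}\mathbf 1_{B_r}-(N\cdot\hat z)^2\rho^{-m}\mathbf 1_{r<\rho<R}+\mu\frac{\Psi'}\rho.\tag{16}$$
Also $W\mu=\varepsilon^2/W\le\varepsilon$, $\int|\nabla\varphi|\,dz\le CR^2$ and $\int\varphi|z|\,dz\le CR^4$ (the volume element is $C\rho^m\,d\rho$). Below, $o_i(1)$ denotes a quantity tending to $0$ as $i\to\infty$ for fixed $r,R$ (and $\chi$).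

**Step 1 (upper density and radial defect).** We first use the formula without any weight. Integrate (14) with $\zeta=\varphi(z)$, for which $X_iX_j\zeta=\partial_{ij}\varphi$; the left side integrates to $0$. Since $\mu\Psi'/\rho\le0$, $|\Xi|\le4$, and $|\gamma_i|\le4\delta_iM$ with $\delta_i\to0$,
$$r^{-m}\int_{B_r}W_i+\int_{B_R\setminus B_r}W_i(N_i\cdot\hat z)^2\rho^{-m}\le R^{-m}\int_{B_R}W_i+CR^2+o_i(1).$$
Fix $R=\bar R<\rho_3/2$. Letting $i\to\infty$, $r^{-m}|p|(B_r)\le\bar R^{-m}|p|(\overline{B_{\bar R}})+C\bar R^2$ for all $r<\bar R$. Moreover, where $p_i\ne0$,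
$$0\le\frac{(p_i\cdot\hat z)^2}{|p_i|}-W_i(N_i\cdot\hat z)^2=(p_i\cdot\hat z)^2\,\frac{W_i-|p_i|}{|p_i|W_i}\le W_i-|p_i|\le\varepsilon_i.\tag{17}$$
Apply (5) with $g=\vartheta(z)\rho^{-m}(\xi\cdot\hat z)^2$, $\xi\in S^{2n-1}$, with continuous cutoffs $0\le\vartheta\le1$ supported in $\{r<\rho<\bar R\}$; then let $\vartheta\uparrow1$ and $r\to0$. Thus there is a constant $\Theta$ with
$$|p|(B_r)\le\Theta r^m\quad(0<r\le\bar R),\qquad\int_{B_{\bar R}}(\nu\cdot\hat z)^2\rho^{-m}\,d|p|<\infty,\tag{18}$$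
and in particular $|p|(\{0\})=0$. Summing over dyadic annuli, for $R\le\bar R$,
$$\int_{B_R}\rho^{2-m}\,d|p|\le\sum_{k\ge0}(2^{-k-1}R)^{2-m}\,\Theta\,(2^{-k}R)^m\le C\Theta R^2.\tag{19}$$

**Step 2 (weighted monotonicity).** Now we insert the weight $f$ and localize in the values of $u$. Let $a<s_1<s_2<b$ and let $\chi\in C_c^\infty((a,b))$, $0\le\chi\le1$, $\chi=1$ on $[s_1,s_2]$. Use $\zeta=\varphi(z)\chi(t)$. Then $X_j\zeta=\chi\partial_j\varphi-\varphi X_j^*\chi'$, and since $P_{ij}\partial_iX_j^*=0$,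
$$P_{ij}X_iX_j\zeta=\chi\,P:D^2\varphi-2\chi'P\nabla\varphi\cdot X^*+\varphi\chi''PX^*\cdot X^*,\qquad|X\zeta|\le C_\chi(|\nabla\varphi|+\varphi|z|).$$
The function $g=\zeta(z,u_i(z))$ is nonnegative, $C^{1,1}$ and compactly supported in $B_{\rho_1}$, so (13) applies. Insert (14) and (16) into (13) and use $0\le f_i\le1$. For any $L$ and $2R<\bar R$,
$$\begin{aligned}R^{-m}\int_{B_R}f_i\chi(u_i)W_i-r^{-m}\int_{B_r}f_i\chi(u_i)W_i\le{}&\int_{B_R\setminus B_r}W_i(N_i\cdot\hat z)^2\rho^{-m}+C_\chi\int(|\nabla\varphi|+\varphi|z|)\,dz\\&+C_\chi\int W_i\big(|\nabla\varphi||z|+\varphi|z|^2\big)dz+o_i(1).\end{aligned}$$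
The terms containing $\tau_i$, $\gamma_i$, $\varepsilon_i^2$ and $W_i\mu_i$ are $o_i(1)$, since $\int_BW_i\le C$ and $\varphi,\nabla\varphi,|\Psi'|/\rho$ are bounded for fixed $r,R$. The second term on the right comes from the drift $\Xi\cdot X\zeta$. It carries the weight $dz$, not $W\,dz$, and so it is at most $C_\chi R^2$.

Let $i\to\infty$. For the first term use (17) in the form $W_i(N_i\cdot\hat z)^2\le(p_i\cdot\hat z)^2/|p_i|$, and (5) with a continuous cutoff supported in $r/2\le\rho\le2R$ and equal to $1$ on $r\le\rho\le R$. In the third term the weight is continuous with compact support and at most $C\rho^{2-m}\mathbf 1_{B_R}$, so (19) applies. This gives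
$$\limsup_i\Big[R^{-m}\int_{B_R}f_i\chi(u_i)W_i-r^{-m}\int_{B_r}f_i\chi(u_i)W_i\Big]\le\omega(R):=\int_{B_{2R}}(\nu\cdot\hat z)^2\rho^{-m}\,d|p|+C_\chi(1+\Theta)R^2.\tag{20}$$
By (18), $\omega(R)\to0$ as $R\to0$. The number $\omega(R)$ does not depend on $r$ or $L$.

**Step 3 (lower bound at scale $R$).** Here the discontinuity enters. Let $\Upsilon'=\chi$. Since $W_i\ge|Du_i|-2R$ on $B_R$ and $\Upsilon(u_i)\to\Upsilon(u)$ in $L^1$, lower semicontinuity gives $\liminf_i\int_{B_R}\chi(u_i)W_i\ge|D\Upsilon(u)|(B_R)-CR^{m+2}$. For $s\in(s_1,s_2)$ we have $\Upsilon'=1$ near $s$ and $\{\Upsilon(u)>\Upsilon(s)\}=\{u>s\}$. So the coarea formula and Lemma 3 give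
$$\liminf_i\int_{B_R}\chi(u_i)W_i\ge\int_{s_1}^{s_2}P(\{u>s\};B_R)\,ds-CR^{m+2}\ge2c_1R^m\tag{21}$$
for all small $R$, where $c_1=(s_2-s_1)c_0/4>0$.

This is the point where the truncation in $f$ matters. With the bare weight $W_i^{-c}$ we would have no lower bound at scale $R$ to set against $\omega(R)$. With $f_{i,K}$, Proposition 5 transfers the bound (21), with a constant independent of $K$.

**Step 4 (contradiction).** Fix $R$ with $2R<\bar R$, (21) valid and $\omega(R)\le c_1/2$. Then, by Proposition 5, fix $K$ with $\limsup_iR^{-m}\int_{B_R}(1-f_{i,K})W_i\le c_1/2$. Since $f\chi W\ge\chi W-(1-f)W$, (20) with $f_i=f_{i,K}$ and (21) give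
$$\liminf_ir^{-m}\int_{B_r}f_{i,K}\,\chi(u_i)W_i\ge2c_1-\frac{c_1}2-\frac{c_1}2=c_1\qquad\text{for all }0<r<R.$$
But $f_{i,K}\le W_i^{-c}/L_K$, and $\limsup_i\int_{B_r}W_i\le|p|(\overline{B_r})\le\Theta r^m$ by (18). So by Hölder's inequality
$$\limsup_ir^{-m}\int_{B_r}f_{i,K}W_i\le\frac{r^{-m}}{L_K}\limsup_i\Big(\int_{B_r}W_i\Big)^{1-c}|B_r|^c\le\frac C{L_K}\,r^{-m}\,r^{m(1-c)}\,r^{(m+1)c}=\frac C{L_K}\,r^c\longrightarrow0$$
as $r\to0$ with $K$ fixed. Since $0\le\chi\le1$, this is a contradiction. Hence $a=b$ at every point, and (a) is proved. $\blacksquare$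

## Negative powers of the area density: proof of (b)

The approximation, the differential inequality and Proposition 5 do not use $a<b$, so they hold for every local $t$-minimizer, near every point after a left translation.

**Step 1 (equi-integrability).** We show that $p$ has no singular part. On $\{W_i>2L_K^{-1/c}\}$ we have $f_{i,K}<2^{-c}$, so
$$\int_{B_{\rho_3}\cap\{W_i>2L_K^{-1/c}\}}W_i\le\frac1{1-2^{-c}}\int_{B_{\rho_3}}(1-f_{i,K})W_i .$$
By Proposition 5 the limsup in $i$ of the right side tends to $0$ as $K\to\infty$. The finitely many remaining indices are harmless, since each $W_i$ is bounded on $B_{\rho_3}$. So $(W_i)$ is equi-integrable on $B_{\rho_3}$. By the Dunford–Pettis theorem and Proposition 4, $p_i\rightharpoonup p$ and $W_i\rightharpoonup|p|$ weakly in $L^1(B_{\rho_3})$. In particular $u\in W^{1,1}(B_{\rho_3})$.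

**Step 2 (a uniform bound for $\int W_i^{-1-\theta}$).** We use the $\alpha^2$-term of (10), which (11) discarded. Let $0<\theta<c$ and choose $s>0$ with $1-\theta-s>\frac2{n+1}=1-c$. From (10) and $8\sqrt{1-\mu}\,\alpha\sqrt D\le(1-\theta-s)D+\frac{16(1-\mu)}{1-\theta-s}\alpha^2$,
$$\operatorname{div}(WP\nabla\alpha^\theta)=\theta\alpha^\theta\big[\operatorname{div}(WP\nabla\lambda)+\theta WD\big]\le\theta\alpha^\theta W\Big[-\Big(8n+8-8\mu-\frac{16(1-\mu)}{1-\theta-s}\Big)\alpha^2-sD+\tau\Big].$$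
The round bracket is affine in $\mu\in[0,1]$, with values $8(n+1)-\frac{16}{1-\theta-s}>0$ at $\mu=0$ and $8n$ at $\mu=1$. So it is at least some $k'>0$. Testing with $\xi^2$, $\xi$ as in (12), and dividing by $\theta$,
$$\int\xi^2W\alpha^\theta(k'\alpha^2+sD)\le2\int\xi|\nabla\xi|W\alpha^\theta\sqrt D+\tau\int\xi^2W\alpha^\theta\le s\int\xi^2W\alpha^\theta D+\int\Big(\frac1s|\nabla\xi|^2+\tau\xi^2\Big)W\alpha^\theta .$$
The $D$-terms cancel, and $W\alpha^{\theta+2}=W^{-1-\theta}$. Hence $\int_{B_{\rho_2}}W_i^{-1-\theta}\le C\int_{B_{\rho_1}}W_i^{1-\theta}\le C$.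

**Step 3 (passage to the limit).** The function $s\mapsto s^{-1-\theta}$, with value $+\infty$ at $0$, is convex and lower semicontinuous on $[0,\infty)$, so its integral is lower semicontinuous under weak $L^1$ convergence. Since $W_i\rightharpoonup|p|$ weakly in $L^1(B_{\rho_3})$, $\int_{B_{\rho_3}}|p|^{-1-\theta}\le C$. As $1+\theta$ can be taken arbitrarily close to $1+c=\frac{2n}{n+1}$, as $|p|^{-\gamma}\le1+|p|^{-1-\theta}$ for $0<\gamma\le1+\theta$, and as every point can be translated to $0$, (b) follows. $\blacksquare$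

In the example $u=0$ the function $|p|^{-\gamma}=(2|z|)^{-\gamma}$ is locally integrable exactly for $\gamma<2n$, a larger range than in (b).

## Compactness of minimizers and a uniform modulus: proof of (c)

Suppose (c) fails for some $M$. Then the largest oscillation over points of $B_{1/2}$ at distance at most $s$, among all admissible $u$, does not tend to $0$ as $s\to0$. So there are local $t$-minimizers $u_k$ on $B_1$, $|u_k|\le M$ (continuous representatives, by (a)), a number $d_0>0$ and points $x_k,y_k\in B_{1/2}$ with $|x_k-y_k|\to0$, $x_k\to x_0$ and $|u_k(x_k)-u_k(y_k)|\ge d_0$.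

**Step 1 (compactness).** We extract a limit. By (1), comparison with the function equal to $0$ in $B_\rho$ and to $u_k$ outside gives
$$|Du_k+X^*|(B_\rho)\le\int_{B_\rho}|X^*|+M\,\mathcal H^m(\partial B_\rho)\qquad\text{for a.e. }\rho<1 .$$
So, along a subsequence, $u_k\to u$ in $L^1_{loc}(B_1)$ with $u\in BV_{loc}(B_1)$ and $|u|\le M$. As $\int_{B_{\rho'}}|u_k-u|=\int_0^{\rho'}\int_{\partial B_\rho}|u_k-u|\,d\rho$, after passing to a further subsequence $\int_{\partial B_\rho}|u_k-u|\to0$ for a.e. $\rho<1$.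

**Step 2 (the limit is a local $t$-minimizer).** This lets us apply (a) to $u$. Let $\operatorname{spt}(u-v)\Subset V\Subset B_1$ and $V\Subset B_\rho$ with $\rho<1$ generic. Compare $u_k$ with the function equal to $v$ in $B_\rho$ and to $u_k$ outside. By (1) applied to $u_k-v$, and since $v=u$ near $\partial B_\rho$,
$$|Du_k+X^*|(B_\rho)\le|Dv+X^*|(B_\rho)+\int_{\partial B_\rho}|u_k-u| .$$
Lower semicontinuity gives $|Du+X^*|(B_\rho)\le|Dv+X^*|(B_\rho)<\infty$. The two measures coincide off $\operatorname{spt}(u-v)$, in particular on $B_\rho\setminus V$, so the inequality holds on $V$.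

**Step 3 (uniform closeness near $x_0$).** Lemma 2 upgrades $L^1$ convergence. By (a), $u$ is continuous. Choose $r<\frac14$ with $|u-u(x_0)|\le d_0/8$ on $B_r(x_0)$ and $2r\le d_0/8$. Since $x_0\in\overline{B_{1/2}}$, the ball lies in $B_{3/4}$, and there $A\le2$. Then
$$\int_{B_r(x_0)}\Big(u_k-u(x_0)-\frac{d_0}8\Big)_+\le\|u_k-u\|_{L^1(B_r(x_0))}\to0 .$$
Lemma 2 with $d=d_0/8\ge Ar$ gives $u_k\le u(x_0)+\frac{d_0}4$ on $B_{r/2}(x_0)$ for large $k$. Its second part, applied in the same way with level $u(x_0)-\frac{d_0}8$, gives $u_k\ge u(x_0)-\frac{d_0}4$ there. For large $k$ both $x_k$ and $y_k$ lie in $B_{r/2}(x_0)$, so $|u_k(x_k)-u_k(y_k)|\le\frac{d_0}2$. This contradicts $|u_k(x_k)-u_k(y_k)|\ge d_0$, and (c) is proved. $\blacksquare$
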